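# Orbit undecidable subgroups of $SL_3(\mathbb Z)$

## 1. Orbits of a single unipotent matrix

Vectors in $\mathbb Z^n$ are rows, matrices and maps act on the right, and $\mathbb N=\{0,1,2,\dots\}$.

**Definition 1.1.** A finitely generated subgroup $\Gamma\le GL_n(\mathbb Z)$, given by a finite generating set of integer matrices, is *orbit decidable* if there is an algorithm which, given $u,v\in\mathbb Z^n$, decides whether $uM=v$ for some $M\in\Gamma$, that is, whether $v\in u\Gamma$.

One half of such an algorithm always exists: list all words in the generators and their inverses, and stop when one of them carries $u$ to $v$. If $v\in u\Gamma$ this search succeeds. If $v\notin u\Gamma$ it never ends, and the question is whether a negative answer can also be certified.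

Two quick examples. If $\Gamma$ is finite, we try all its elements; this covers $GL_1(\mathbb Z)=\{\pm1\}$. If $\Gamma=SL_n(\mathbb Z)$ with $n\ge2$, every primitive vector is the first row of a matrix of determinant $1$. So $v\in u\Gamma$ if and only if the entries of $u$ and of $v$ have the same greatest common divisor.

Here is the first case in which the group is infinite and there is something to prove.

**Proposition 1.2.** If $M\in GL_n(\mathbb Z)$ is unipotent, then the cyclic group $\langle M\rangle$ is orbit decidable.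

*Proof.* Put $N=M-I$, so $N^n=0$, and let $p(\tau)=\sum_{j=0}^{n-1}\binom{\tau}{j}N^j$ for $\tau\in\mathbb Z$. By Pascal's rule, valid for all integers $\tau$,
$$p(\tau)M=p(\tau)(I+N)=\sum_{j=0}^{n-1}\Bigl(\binom{\tau}{j}+\binom{\tau}{j-1}\Bigr)N^j=p(\tau+1).$$
Since $p(0)=I$, we get $p(\tau)=M^\tau$ for all $\tau\in\mathbb Z$, positive or negative. So the entries of $uM^\tau-v$ are polynomials in $\tau$ with rational coefficients, and we must decide whether they have a common integer zero. If all are identically zero, the answer is yes. Otherwise take one that is not, and clear denominators. A nonzero integer root divides its lowest nonzero coefficient, so there are finitely many candidates (including $0$), and we test each in the other entries. $\square$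

**Example 1.3.** Let
$$a=\begin{pmatrix}1&2&0\\0&2&1\\0&-1&0\end{pmatrix}\in SL_3(\mathbb Z),\qquad o=(1,0,0),\quad e=(0,1,1),\quad f=(0,1,-1).$$
One checks $oa=(1,2,0)=o+f+e$, $fa=(0,3,1)=f+2e$, $ea=e$. So $a$ sends $o+yf+xe$ to $o+(y+1)f+(x+2y+1)e$, and by induction in both directions
$$(o+yf+xe)a^\tau=o+(y+\tau)f+(x+2y\tau+\tau^2)e\qquad(\tau\in\mathbb Z).$$
The quantity $x-y^2$ is preserved: points of the affine plane $o+\langle e,f\rangle$ move along parabolas. Each parabola is symmetric under $y\mapsto-y$. For $\nu\in\mathbb Z$ the points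
$$(1,\nu,0)=o+\tfrac\nu2f+\tfrac\nu2e,\qquad (1,0,\nu)=o-\tfrac\nu2f+\tfrac\nu2e$$
are mirror images of each other, and taking $\tau=-\nu$ gives
$$(1,\nu,0)\,a^{-\nu}=(1,0,\nu)\qquad\text{for every }\nu\in\mathbb Z.$$
For $\nu=3$, by hand: $(1,0,3)\mapsto(1,-1,0)\mapsto(1,0,-1)\mapsto(1,3,0)$ under three applications of $a$. The orbits of one matrix identify two whole lines of points, by a power that depends on the point.

What changes when $\Gamma$ has several generators? Now $v\in u\Gamma$ asks for $v=uh_1^{t_1}\cdots h_c^{t_c}$, where neither the number $c$ of factors nor the exponents $t_j$ are bounded in advance, and the argument of Proposition 1.2 says nothing. We shall see that for $n=3$ there is no replacement for it. The negative result is built from unipotent matrices like the $a$ above, together with some linear maps that link them.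

## 2. Conjugacy in $\mathbb Z^n\rtimes F_m$, and the theorems

For any group $G$, a subgroup $A\le\mathrm{Aut}(G)$ is called orbit decidable if there is an algorithm which, given $u,v\in G$, decides whether $u\alpha$ is conjugate to $v$ for some $\alpha\in A$. For $G=\mathbb Z^n$ conjugacy is equality and $\mathrm{Aut}(\mathbb Z^n)=GL_n(\mathbb Z)$, so this is Definition 1.1.

A *$\mathbb Z^n$-by-free group* is a semidirect product $\mathbb Z^n\rtimes F_m$, where the finitely generated free group $F_m$ acts through a homomorphism $F_m\to GL_n(\mathbb Z)$, $w\mapsto M_w$. Thus $w^{-1}uw=uM_w$ for $u\in\mathbb Z^n$.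

**Lemma 2.1.** Let $\Gamma$ be the image of $F_m$ in $GL_n(\mathbb Z)$. Two elements $u,v\in\mathbb Z^n$ are conjugate in $\mathbb Z^n\rtimes F_m$ if and only if $v\in u\Gamma$.

*Proof.* Every element of the group is $g=wz$ with $w\in F_m$, $z\in\mathbb Z^n$. Since $\mathbb Z^n$ is abelian and normal, $g^{-1}ug=z^{-1}(w^{-1}uw)z=w^{-1}uw=uM_w$. $\square$

So an orbit undecidable $\Gamma$ gives unsolvable conjugacy problem. A result of Bogopolski, Martino and Ventura says more: $\mathbb Z^n\rtimes F_m$ has solvable conjugacy problem if and only if the image of $F_m$ is orbit decidable. They also prove that every finitely generated subgroup of $GL_2(\mathbb Z)$ is orbit decidable, and that for $n\ge4$ the group $GL_n(\mathbb Z)$ contains finitely generated orbit undecidable subgroups. The remaining dimension is posed in "Review Article", https://enric-ventura.staff.upc.edu/ventura/files/48t.pdf: *are there finitely generated orbit undecidable subgroups of $GL_3(\mathbb Z)$? Equivalently, are there $\mathbb Z^3$-by-free groups with unsolvable conjugacy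 problem?* The answer is yes.

Recall that $S\subseteq\mathbb N$ is *recursively enumerable* (r.e.) if some algorithm halts exactly on the inputs $x\in S$, and *recursive* if membership in $S$ is decidable. There are r.e. sets that are not recursive.

**Theorem 2.2.** For every recursively enumerable set $S\subseteq\mathbb N$ there are a finitely generated subgroup $\Gamma\le SL_3(\mathbb Z)$, a vector $v\in\mathbb Z^3$ and a computable map $x\mapsto u_x\in\mathbb Z^3$ such that $x\in S\iff v\in u_x\Gamma$. Taking $S$ non-recursive, $\Gamma$ is orbit undecidable (even with $v$ fixed).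

**Theorem 2.3.** In Theorem 2.2, $\Gamma$ can be taken free, Zariski dense in $SL_3$, and of infinite index in $SL_3(\mathbb Z)$.

**Corollary 2.4.**
1. There is $G=\mathbb Z^3\rtimes F_d$, with faithful action, such that it is undecidable whether two given elements of $\mathbb Z^3$ are conjugate in $G$.
2. $GL_n(\mathbb Z)$ contains a finitely generated orbit undecidable subgroup if and only if $n\ge3$.
3. Let $T=I+E_{12}$ and let $Q\le SL_3(\mathbb Z)$ be the stabilizer of $(1,0,0)$. There is a finitely generated free $\Gamma'\le SL_3(\mathbb Z)$ such that $\{n\in\mathbb Z:T^n\in Q\Gamma'\}$ is not recursive.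

From now on the dimension is $3$, and the letter $n$ is free for other uses.

## 3. Register machines as maps between residue classes

The purpose of this section is to turn computation into finitely many partial maps $M\nu+r\mapsto q\nu+s$ on integers, since affine lines of integer points are what matrices can act on.

**Definition 3.1.** A *$k$-register machine* has states $0,\dots,\Sigma$ and $k$ registers holding elements of $\mathbb N$. State $0$ is halting. Each state $\sigma\ne0$ carries one instruction: either $\mathrm{INC}(x,j)$, meaning add $1$ to register $x$ and go to state $j$; or $\mathrm{DEC}(x,j,l)$, meaning if register $x$ is positive, subtract $1$ and go to $j$, and otherwise go to $l$.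

**Example 3.2.** Take states $0,1,2$ with $1:\mathrm{DEC}(1,2,1)$ and $2:\mathrm{DEC}(1,1,0)$. Started in state $1$ with registers $(c,0)$, the machine alternates between states $1$ and $2$ while emptying register 1. If $c$ is odd, it finds the register empty in state $2$ and halts with $(0,0)$. If $c$ is even, it finds it empty in state $1$ and loops there forever.

**Fact 3.3** (Minsky, *Computation: Finite and Infinite Machines*, 1967, Ch. 14). For every r.e. $S\subseteq\mathbb N$ there is a two-register machine which, started in state $1$ with registers $(2^x,0)$, halts if and only if $x\in S$.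

We recall how this follows from the standard fact that some $k$-register machine, started in state $1$ with $(x,0,\dots,0)$, halts iff $x\in S$. Let $\pi_1=2,\pi_2,\dots,\pi_k$ be the first $k$ primes, and encode $(c_1,\dots,c_k)$ as the register pair $(\pi_1^{c_1}\cdots\pi_k^{c_k},0)$. Then $(x,0,\dots,0)$ becomes $(2^x,0)$. Each instruction of the $k$-register machine is replaced by a block of instructions that begins and ends with register 2 empty. Let $\pi=\pi_y$.

- Incrementing $c_y$ is multiplication by $\pi$: remove the units of register 1 one by one, adding $\pi$ units to register 2 for each, then move the result back.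
- For a DEC on $c_y$, remove units from register 1 in groups of $\pi$, adding one unit to register 2 for each complete group. Suppose register 1 becomes empty after $\rho<\pi$ units of an incomplete group; the state remembers $\rho$. If $\rho=0$, then $\pi$ divides the code, so $c_y>0$; move register 2 to register 1 and take the first branch. If $\rho>0$, then $c_y=0$; restore register 1 as $\pi\cdot(\text{register }2)+\rho$ and take the second branch.

**Step 1. Make all halting configurations equal.** We want a single target vector later. Add two new states $A,B$ with $A:\mathrm{DEC}(1,A,B)$ and $B:\mathrm{DEC}(2,B,0)$, and redirect all former jumps to $0$ into $A$. A run started in state $1$ can now reach $0$ only through $A$ and then $B$, which empty both registers, so it halts only with registers $(0,0)$. Whether it halts has not changed. Fix such a machine for $S$, with states renumbered $0,\dots,\Sigma$, the initial one being $1$.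

**Step 2. Write the instructions as rules.** Let $\varpi_1=2$, $\varpi_2=3$, and let $p_0,\dots,p_\Sigma\ge5$ be distinct primes. A *rule* $(M,r;q,s)$ stands for the map $M\nu+r\mapsto q\nu+s$ ($\nu\in\mathbb Z$). Our rules are:

- for a state $\sigma$ with $\mathrm{INC}(x,j)$: $(p_\sigma,0;\ \varpi_xp_j,0)$;
- for a state $\sigma$ with $\mathrm{DEC}(x,j,l)$: $(\varpi_xp_\sigma,0;\ p_j,0)$, and for each $1\le\rho<\varpi_x$ also $(\varpi_xp_\sigma,\rho p_\sigma;\ \varpi_xp_l,\rho p_l)$.

Let $m$ be their number; the states $A,B$ alone give $m\ge2$. Write the rules as $(M_{2i-1},r_{2i-1};M_{2i},r_{2i})$, $i=1,\dots,m$. All $M_l\ge1$ and $r_l\ge0$.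

**Step 3. Encode configurations.** For a prime $P$ larger than all $p_\sigma$, put
$$E=E_P=\{P\,p_\sigma\,2^a3^b:\ 0\le\sigma\le\Sigma,\ a,b\ge0\},\qquad D=\{P\,2^a3^b:\ a,b\ge0\}.$$
The number $Pp_\sigma2^a3^b$ encodes state $\sigma$ with registers $(a,b)$. The extra prime $P$ only makes all codes large, and it will be chosen last; the rules do not depend on it.

**Example 3.4.** For the machine of Example 3.2, without adding $A$ and $B$, take $p_0=5$, $p_1=7$, $p_2=11$. The rules are $14\nu\mapsto11\nu$ and $14\nu+7\mapsto14\nu+7$ for state $1$, and $22\nu\mapsto7\nu$ and $22\nu+11\mapsto10\nu+5$ for state $2$. With $P=13$, the start $(1,0)$ has code $13\cdot7\cdot2=182$ and runs $182\mapsto143\mapsto65=Pp_0$. The start $(2,0)$ has code $364$ and runs $364\mapsto286\mapsto91\mapsto91\mapsto\cdots$.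

**Lemma 3.5.** For each rule and each $\nu\in\mathbb Z$: $\ M_{2i-1}\nu+r_{2i-1}\in E\iff M_{2i}\nu+r_{2i}\in E$.

*Proof.* The primes $2,3,P,p_0,\dots,p_\Sigma$ are distinct, so by unique factorization, for $z\in\mathbb Z$,
$$p_\sigma z\in E\iff z\in D,\qquad \varpi_xz\in D\iff z\in D.$$
(For the second: if $\varpi_xz=P2^a3^b$ with $z$ an integer, then the exponent belonging to $\varpi_x$ is at least $1$.) Hence

- INC: $p_\sigma\nu\in E\iff\nu\in D\iff\varpi_xp_j\nu\in E$;
- first DEC type: $\varpi_xp_\sigma\nu\in E\iff\nu\in D\iff p_j\nu\in E$;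
- second DEC type: $p_\sigma(\varpi_x\nu+\rho)\in E\iff\varpi_x\nu+\rho\in D\iff p_l(\varpi_x\nu+\rho)\in E$. $\square$

**Step 4. The rules compute one step.** Let $n\in E$ encode a configuration in state $\sigma$. The source class of a rule of state $\sigma'$ consists of multiples of $p_{\sigma'}$, so only rules of state $\sigma$ can apply to $n$. If $\sigma=0$, none applies. If $\sigma\ne0$, exactly one applies. For INC this is clear. For DEC it is determined by the residue of $n/p_\sigma\in D$ modulo $\varpi_x$, which is $0$ exactly when register $x$ is positive. The applicable rule yields the code of the next configuration. So the rules define a partial function $F$ on $E$, the step function, undefined exactly on the codes of state $0$.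

Orbits of a group form an equivalence relation, while computation steps have a direction. We must check that forgetting the direction is harmless. Let $\approx$ be the equivalence relation on $E$ generated by $n\approx F(n)$. In Example 3.4 we have $F(286)=91=F(91)$: $F$ is not injective, and $\approx$ may join different runs that merge.

**Lemma 3.6.** We have $n\approx n'$ if and only if $F^j(n)=F^k(n')$ for some $j,k\ge0$, both sides defined. Consequently, with $n_h=Pp_0$,
$$Pp_12^{2^x}\approx n_h\iff\text{the machine halts from state }1\text{ with }(2^x,0)\iff x\in S.\tag{3.1}$$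

*Proof.* The relation on the right is contained in $\approx$, contains the generating pairs, and is reflexive and symmetric. It is transitive: if $F^j(n)=F^k(n')$ and $F^{j'}(n')=F^{k'}(n'')$ with $k\le j'$, then $F^{j+j'-k}(n)=F^{j'}(n')=F^{k'}(n'')$; the case $k\ge j'$ is symmetric. So it equals $\approx$.

Now $F$ is undefined at $n_h$, so $F^k(n_h)$ is defined only for $k=0$. Thus $n\approx n_h$ iff $F^j(n)=n_h$ for some $j$. For $n=Pp_12^{2^x}$, the code of state $1$ with $(2^x,0)$, this says that the run reaches state $0$ with registers $(0,0)$. By Step 1 that is the only way for it to halt. $\square$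

## 4. Primitive vectors forbid one matrix per rule

Put $v_0=(0,1,0)$ and $\lambda(n)=(1,n,0)$. We want a group $\Gamma$ for which $\lambda(n')\in\lambda(n)\Gamma$ means $n\approx n'$, at least for $n,n'\in E$.

The first thing to try is one matrix $h\in GL_3(\mathbb Z)$ per rule, with $\lambda(M\nu+r)h=\lambda(q\nu+s)$ for all $\nu$. Subtract the equations for two consecutive $\nu$: this gives $M\,v_0h=q\,v_0$. Now $v_0$ is primitive, hence so is $v_0h$, and therefore $M=q$. But $M\ne q$ for every INC rule and for every DEC rule of the first type. So no such $h$ exists for them. Even when $M=q$ we get $v_0h=v_0$ and $\lambda(n)h=\lambda(n+s-r)$ for *all* $n$: a linear map on the line does not see residue classes.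

A detour through another line $o+\mathbb Zv$ does not help by itself. A matrix with $(o+\nu Mv_0)h=o+\nu v$ for all $\nu$ satisfies $Mv_0h=v$. If $v$ is primitive and $M\ge2$ this is impossible, and if $v=Mv''$ then again all of $o+\mathbb Zv_0$ is carried to $o+\mathbb Zv''$.

These computations all use the same matrix for every $\nu$. Example 1.3 shows how to avoid this: a *power depending on $\nu$* carries $(1,\nu,0)$ to $(1,0,\nu)$. If we replace the pair $v_0,v$ there by $Mv_0,v$ with $v$ primitive, we shall get one unipotent matrix $a$ with $(o+\nu Mv_0)a^{-\nu}=o+\nu v$ for all $\nu\in\mathbb Z$. A rule becomes a path of three steps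
$$\lambda(M\nu+r)\ \longrightarrow\ o+\nu v\ \longrightarrow\ o'+\nu v'\ \longrightarrow\ \lambda(q\nu+s),$$
where the outer steps are powers of unipotent matrices and the middle one is one linear map between lines with primitive directions.

The other half of the task is to ensure that nothing else is identified. In Example 1.3 something else is: the parabola through $(1,\nu,0)$ meets the line $\lambda(\mathbb Z)$ a second time, and $(1,\nu,0)a^{1-\nu}=(1,2-\nu,0)$ (here $y=x=\nu/2$, $\tau=1-\nu$, so $y'=1-\frac\nu2$ and $x'=\frac\nu2+\nu(1-\nu)+(1-\nu)^2=1-\frac\nu2$). The remedy is to make the parabolas steep: a large parameter in $a$ drives all points other than the intended two close to the direction of $e$. Then a ping-pong argument can follow the strays.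

## 5. The generators $a_l$ and $g_i$

Fix an integer $W\ge2$ with $W\ge M_l$ and $W\ge2r_l$ for all $l$. For $1\le l\le2m$ put
$$o_l=(1,r_l,0),\quad v_l=(10Wl,\,3Wl,\,1),\quad e_l=M_lv_0+v_l,\quad f_l=M_lv_0-v_l,\quad b_l=2o_l+v_l.$$
Then $\lambda(n)=o_l+(n-r_l)v_0$ for every $l$. The triple $(o_l,v_l,v_0)$ is a basis of $\mathbb Z^3$:
$$\det\begin{pmatrix}1&r_l&0\\10Wl&3Wl&1\\0&1&0\end{pmatrix}=-1.$$
The numbers $10Wl$, $3Wl$ place the $v_l$ so that the slopes between them are not integers; this is used in Section 6.

**Step 1. Unipotent generators.** These carry $o_l+\nu M_lv_0$ to $o_l+\nu v_l$. For an integer $\kappa\ge1$ put $k=k_l=2M_l\kappa$, and let $N_l$ be the linear map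
$$o_l\mapsto f_l\mapsto k\,e_l,\qquad e_l\mapsto0.$$
Let $a_l=\exp N_l=1+N_l+\frac12N_l^2$. Then $o_la_l=o_l+f_l+\frac k2e_l$, $f_la_l=f_l+ke_l$, $e_la_l=e_l$. Since $v_0=(e_l+f_l)/2M_l$ and $v_l=(e_l-f_l)/2$,
$$o_la_l=o_l+f_l+M_l\kappa e_l,\qquad v_0a_l=v_0+\kappa e_l,\qquad v_la_l=v_l-M_l\kappa e_l.$$
These images are integer vectors, and $a_l$ is unipotent, so $a_l\in SL_3(\mathbb Z)$. From $a_l^\tau=\exp(\tau N_l)$ we read off, for $\tau\in\mathbb Z$,
$$(\alpha o_l+yf_l+xe_l)a_l^\tau=\alpha o_l+(y+\tau\alpha)f_l+\Bigl(x+\frac{k\tau}2(2y+\tau\alpha)\Bigr)e_l.\tag{5.1}$$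
Example 1.3 is the same algebra with $M=\kappa=1$, $r=0$ and $v=(0,0,1)$.

**Step 2. Transport generators.** These carry $o_{2i-1}+\nu v_{2i-1}$ to $o_{2i}+\nu v_{2i}$ and throw everything off that plane close to $b_{2i}$. For $1\le i\le m$ and an integer $K\ge1$ let $g_i$ be the linear map
$$o_{2i-1}\mapsto o_{2i},\qquad v_{2i-1}\mapsto v_{2i},\qquad v_0\mapsto v_0+Kb_{2i}.$$
As $b_{2i}\in\langle o_{2i},v_{2i}\rangle$, it maps a basis of $\mathbb Z^3$ to a basis of the same determinant, so $g_i\in SL_3(\mathbb Z)$. As $b_{2i-1}g_i=b_{2i}$, its inverse is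
$$o_{2i}\mapsto o_{2i-1},\qquad v_{2i}\mapsto v_{2i-1},\qquad v_0\mapsto v_0-Kb_{2i-1}.$$

Let $\Gamma=\langle a_1,\dots,a_{2m},g_1,\dots,g_m\rangle$. The integers $\kappa$ and $K$ are chosen in Section 7.

## 6. Clusters and bad sets in the projective plane

Work in $\mathbb P^2=\mathbb P(\mathbb R^3)$, with a metric inducing its topology, and with the chart $(p,q)=(w_1/w_3,w_2/w_3)$. Cluster $l$ consists of the three points
$$v_l:(10Wl,\,3Wl),\qquad e_l:(10Wl,\,3Wl+M_l),\qquad b_l:(10Wl+2,\,3Wl+2r_l),$$
and $[v_0]$ is the point at infinity of vertical lines.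

**Lemma 6.1.** The difference $(\Delta p,\Delta q)$ of two points from different clusters $l\ne l'$ satisfies $0<|\Delta q|<|\Delta p|$. Hence its slope is finite and not an integer.

*Proof.* Since $W\ge2$, $|\Delta p|\ge10W|l-l'|-2\ge9W|l-l'|$. The offsets $0,M_l,2r_l$ in the second coordinate lie in $[0,W]$, so $2W\le3W|l-l'|-W\le|\Delta q|\le3W|l-l'|+W\le4W|l-l'|$. $\square$

**Step 1. Where powers of $a_l$ need not contract.** In (5.1) a large $k$ makes the $e_l$-coordinate dominate unless $\tau(2y+\tau\alpha)$ is zero or small. This suggests the following set.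

**Definition 6.2.** Writing $w=\alpha o_l+yf_l+xe_l$, let
$$B_l=\{[w]:\ \alpha=0\ \text{ or }\ 2y+\tau\alpha=0\text{ for some }\tau\in\mathbb Z\setminus\{0\}\}.$$

$B_l$ is closed. The set $\{\alpha=0\}$ is closed. Suppose $2y_n+\tau_n\alpha_n=0$ with $\tau_n\ne0$ and $[w_n]$ convergent; choose representatives that are normalized and convergent. Either $\tau_n$ is constant on a subsequence, and the limit satisfies the same equation. Or $|\tau_n|\to\infty$ on a subsequence, and then $\alpha_n=-2y_n/\tau_n\to0$, so the limit has $\alpha=0$. (This is why $\alpha=0$ is included.)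

**Step 2. $B_l$ in the chart.** If $w=\alpha o_l+\beta v_0+\gamma v_l$, then $\beta=M_l(x+y)$ and $\gamma=x-y$, so $2y=\beta/M_l-\gamma$. At a chart point with $w_3=\gamma=1$ we have $\alpha=p-10Wl$ and $\beta=q-3Wl-r_l\alpha$. The equation $2y+\tau\alpha=0$ becomes
$$q-(3Wl+M_l)=(r_l-\tau M_l)(p-10Wl).$$
So a chart point lies in $B_l$ iff it lies on the vertical line through $e_l$, or on a line through $e_l$ of slope $r_l-\tau M_l$ with $\tau\ne0$ an integer. For example, if $M_l=1$ and $r_l=0$, then $B_l$ consists, in the chart, of all lines through $e_l$ with nonzero integer slope and the vertical one.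

Let $\Pi_l=\langle o_l,v_l\rangle$. In the chart it is $\beta=0$, the line through $v_l$ of slope $r_l$.

**Lemma 6.3.**
1. $B_l$ contains none of $v_j,e_j,b_j$ for $j\ne l$, and it does not contain $b_l$.
2. $\Pi_l$ contains none of $v_j,e_j,b_j$ for $j\ne l$, and it contains neither $v_0$ nor $e_l$.

*Proof.* (1) For $j\ne l$ the slope from $e_l$ to the point is finite and not an integer, by Lemma 6.1, while the non-vertical lines in $B_l$ have integer slopes. The direction from $e_l$ to $b_l$ is $(2,2r_l-M_l)$, of slope $r_l-\frac12M_l$, which is not $r_l-\tau M_l$ for an integer $\tau$. (2) For $j\ne l$ use the slope from $v_l$ in the same way. The plane $\Pi_l$ does not contain $v_0$ because $(o_l,v_l,v_0)$ is a basis, nor $e_l=v_l+M_lv_0$. $\square$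

The factor $2$ in $b_l=2o_l+v_l$ matters: the point $o_l+v_l$ lies in direction $(1,r_l-M_l)$ from $e_l$, hence on the bad line with $\tau=1$.

**Step 3. Neighborhoods.** Let $\mathcal T=\{v_0\}\cup\{v_l,e_l,b_l:1\le l\le2m\}$, a finite set of distinct points of $\mathbb P^2$ (within a cluster, $e_l$ differs from $v_l$ by $M_l\ge1$ in $q$, and $b_l$ differs from both by $2$ in $p$). Fix $\varepsilon>0$ so small that the closed $\varepsilon$-balls $N(X)$, $X\in\mathcal T$, are pairwise disjoint, that $N(X)\cap B_l=\emptyset$ whenever Lemma 6.3(1) says $X\notin B_l$, and that $N(X)\cap\Pi_l=\emptyset$ whenever Lemma 6.3(2) says $X\notin\Pi_l$. This is possible because $B_l$ and $\Pi_l$ are closed. None of this depends on $\kappa$, $K$ or $P$. For nonzero $w\in\mathbb R^3$ we write $w\in N(X)$ for $[w]\in N(X)$.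

## 7. Contraction by large $\kappa$ and $K$

**Lemma 7.1.** For $\kappa$ large, the following hold for every $l$ and all integers $\tau\ne0$.
1. $N(X)a_l^\tau\subseteq N(e_l)$ for every $X\in\mathcal T\setminus\{v_0,v_l,e_l\}$.
2. If $w=o_l+\nu M_lv_0$ with $\nu\in\frac1{M_l}\mathbb Z$, $\nu\ge2$, then $wa_l^\tau\in N(e_l)$ unless $\tau=-\nu$; and if $\nu\in\mathbb Z$, then $wa_l^{-\nu}=o_l+\nu v_l$.
3. If $w=o_l+\nu v_l$ with $\nu\in\mathbb Z$, $\nu\ge2$, then $wa_l^\tau\in N(e_l)$ unless $\tau=\nu$; and $wa_l^\nu=o_l+\nu M_lv_0$.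

*Proof.* **Step 1. A criterion for lying near $e_l$.** For $x'\ne0$ we have $[\alpha'o_l+y'f_l+x'e_l]=[\frac{\alpha'}{x'}o_l+\frac{y'}{x'}f_l+e_l]$, which tends to $[e_l]$ as $(|\alpha'|+|y'|)/|x'|\to0$. So there is $R_0>0$, independent of $\kappa$ and $l$, such that $x'\ne0$ and $|x'|\ge R_0(|\alpha'|+|y'|)$ imply $[\alpha'o_l+y'f_l+x'e_l]\in N(e_l)$. Below, $(\alpha',y',x')$ are the coordinates of $wa_l^\tau$ from (5.1). In each case $\alpha=\alpha'=1$, and we show that $|x'|/(1+|y'|)$ is at least a bound that tends to infinity with $\kappa$.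

**Step 2. Part (1).** By Lemma 6.3(1), $N(X)$ is compact and disjoint from $B_l$; in particular $\alpha\ne0$ on it, and we normalize $\alpha=1$. Then $x$ and $y$ are continuous on $N(X)$, so $|x|\le C_0$ for some constant $C_0$. The distance from $-2y$ to the closed set $\mathbb Z\setminus\{0\}$ is continuous and positive on $N(X)$, so there is $\delta\in(0,1]$ with $|2y+\tau|\ge\delta$ for all integers $\tau\ne0$. As there are finitely many $X$ and $l$, we may take $C_0,\delta$ common to all; they do not depend on $\kappa$.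

Put $s=|\tau|+|2y+\tau|\ge1$. The larger of the two summands is at least $s/2$ and the other is at least $\delta$ (recall $|\tau|\ge1\ge\delta$). So $|\tau(2y+\tau)|\ge\delta s/2$, and
$$|x'|=\Bigl|x+\frac{k\tau}2(2y+\tau)\Bigr|\ge\frac{k\delta s}4-C_0\ge\Bigl(\frac{k\delta}4-C_0\Bigr)s.$$
Also $y'=y+\tau=\frac12\bigl(\tau+(2y+\tau)\bigr)$, so $1+|y'|\le s+\frac s2=\frac32s$. When $k\delta/4>C_0$, the ratio $|x'|/(1+|y'|)$ is at least $\frac23(\frac{k\delta}4-C_0)$. Since $k=2M_l\kappa\ge2\kappa$, this tends to infinity with $\kappa$.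

**Step 3. Part (2).** Since $M_lv_0=\frac12(e_l+f_l)$, here $x=y=\frac\nu2$, so
$$y'=\frac\nu2+\tau,\qquad x'=\frac\nu2+\frac{k\tau}2(\nu+\tau).$$
If $\tau=-\nu$, we get $o_l+\frac\nu2(e_l-f_l)=o_l+\nu v_l$. Otherwise $\tau$ and $\nu+\tau$ are nonzero elements of $\frac1{M_l}\mathbb Z$, so both have absolute value at least $1/M_l$. Put $s=|\tau|+|\nu+\tau|\ge\nu\ge2$. Then $|\tau(\nu+\tau)|\ge\frac s{2M_l}$, so $|x'|\ge\frac{ks}{4M_l}-\frac s2$. Since $y'=\frac12(\tau+(\nu+\tau))$, also $1+|y'|\le1+\frac s2\le s$. The ratio is at least $\frac k{4M_l}-\frac12=\frac{\kappa-1}2$.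

**Step 4. Part (3).** Since $v_l=\frac12(e_l-f_l)$, here $x=\frac\nu2$, $y=-\frac\nu2$, so
$$y'=\tfrac12\bigl(\tau+(\tau-\nu)\bigr),\qquad x'=\frac\nu2+\frac{k\tau}2(\tau-\nu).$$
If $\tau=\nu$, we get $o_l+\frac\nu2(e_l+f_l)=o_l+\nu M_lv_0$. Otherwise $|\tau|,|\tau-\nu|\ge1\ge1/M_l$. With $s=|\tau|+|\tau-\nu|\ge\nu\ge2$ we have again $|x'|\ge\frac{ks}{4M_l}-\frac s2$ and $1+|y'|\le s$, and the ratio is at least $\frac{\kappa-1}2$. $\square$

**Lemma 7.2.** For $K$ large and all $i$: if $X\in\mathcal T$ and $N(X)\cap\Pi_{2i-1}=\emptyset$, then $N(X)g_i\subseteq N(b_{2i})$; if $N(X)\cap\Pi_{2i}=\emptyset$, then $N(X)g_i^{-1}\subseteq N(b_{2i-1})$.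

*Proof.* For $w=\alpha o_{2i-1}+\beta v_{2i-1}+\gamma v_0$ we have $wg_i=\alpha o_{2i}+\beta v_{2i}+\gamma v_0+\gamma Kb_{2i}$. The compact set $N(X)$ avoids $\{\gamma=0\}=\Pi_{2i-1}$, so $\alpha/\gamma$ and $\beta/\gamma$ are bounded on it. Dividing by $\gamma K$, we see that
$$[wg_i]=\Bigl[b_{2i}+\tfrac1K\bigl(\tfrac\alpha\gamma o_{2i}+\tfrac\beta\gamma v_{2i}+v_0\bigr)\Bigr]\to[b_{2i}]$$
uniformly as $K\to\infty$. For the inverse, write $w=\alpha o_{2i}+\beta v_{2i}+\gamma v_0$. Then $wg_i^{-1}=\alpha o_{2i-1}+\beta v_{2i-1}+\gamma v_0-\gamma Kb_{2i-1}$, and the same argument applies with $\{\gamma=0\}=\Pi_{2i}$. There are finitely many $X$ and $i$. $\square$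

Fix $\kappa$ and $K$ as in Lemmas 7.1 and 7.2. This fixes $\Gamma$. Put
$$U(a_l)=N(e_l),\qquad U(g_i)=N(b_{2i-1})\cup N(b_{2i}),$$
regarded as sets of nonzero vectors. For different generators these sets are disjoint.

**Lemma 7.3.** If $h\ne h'$ are two of the generators and $t\ne0$, then $U(h)h'^{\,t}\subseteq U(h')$.

*Proof.* Let $h'=a_l$. Then $U(h)$ is a union of balls $N(e_j)$ with $j\ne l$ or $N(b_j)$ with $j$ arbitrary, and Lemma 7.1(1) applies. (For $N(b_l)$ this uses $b_l\notin B_l$.)

Let $h'=g_i$. Then $U(h)$ is a union of balls $N(e_j)$ with $j$ arbitrary, or $N(b_j)$ with $j\notin\{2i-1,2i\}$. By Lemma 6.3(2) these avoid $\Pi_{2i-1}\cup\Pi_{2i}$, so Lemma 7.2 gives the claim for $t=\pm1$. For $|t|\ge2$ we use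
$$N(b_{2i})g_i\subseteq N(b_{2i}),\qquad N(b_{2i-1})g_i^{-1}\subseteq N(b_{2i-1}),\tag{7.1}$$
which hold by Lemma 7.2 because $b_{2i}\notin\Pi_{2i-1}$ and $b_{2i-1}\notin\Pi_{2i}$ by Lemma 6.3(2). $\square$

## 8. The orbit of $\lambda(n)$: intended moves and strays

**Step 1. Choice of $P$.** All relevant points should be close to $v_0$ or to some $v_l$. Since $[\lambda(n)]\to[v_0]$ as $n\to\infty$ and $[o_l+\nu v_l]\to[v_l]$ as $\nu\to\infty$, we can choose the prime $P$, larger than all $p_\sigma$, so large that

- $[\lambda(n)]\in N(v_0)$ for $n\ge P$;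
- $[o_l+\nu v_l]\in N(v_l)$ for all $l$ and all $\nu\ge(P-W)/W$;
- $(P-W)/W\ge2$.

Put $E=E_P$, all of whose elements are at least $P$, and
$$\Omega_0=\{\lambda(n):n\in E\},\qquad\Omega_l=\{o_l+\nu v_l:\nu\in\mathbb Z,\ M_l\nu+r_l\in E\},\qquad\Omega=\Omega_0\cup\bigcup_{l=1}^{2m}\Omega_l.$$
If $n\in E$, then $(n-r_l)/M_l\ge(P-W)/W\ge2$, because $r_l\le W$, $M_l\le W$ and $P>W$. Hence $\Omega_0\subset N(v_0)$ and $\Omega_l\subset N(v_l)$, and $\nu\ge2$ for every $o_l+\nu v_l\in\Omega_l$. As the balls are disjoint, $\Omega_0,\dots,\Omega_{2m}$ are pairwise disjoint, and $\Omega\cap U(h)=\emptyset$ for every generator $h$.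

**Step 2. One syllable.** The next lemma says that from $\Omega$ a power of a generator either makes an intended move or falls into the ping-pong set.

**Lemma 8.1.** Let $w\in\Omega$, let $h$ be a generator, and let $t\ne0$. Then $wh^t\in U(h)$, except in the following cases, where $wh^t\in\Omega$:

- (a) $h=a_l$, $w=\lambda(n)\in\Omega_0$ with $n=M_l\nu+r_l$, $\nu\in\mathbb Z$, and $t=-\nu$: then $wh^t=o_l+\nu v_l\in\Omega_l$; and the inverse case $h=a_l$, $w=o_l+\nu v_l\in\Omega_l$, $t=\nu$, where $wh^t=\lambda(M_l\nu+r_l)\in\Omega_0$;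
- (b) $h=g_i$, $w=o_{2i-1}+\nu v_{2i-1}\in\Omega_{2i-1}$, $t=1$: then $wh^t=o_{2i}+\nu v_{2i}\in\Omega_{2i}$; and the inverse case $w=o_{2i}+\nu v_{2i}\in\Omega_{2i}$, $t=-1$, where $wh^t=o_{2i-1}+\nu v_{2i-1}\in\Omega_{2i-1}$.

*Proof.* Let $h=a_l$.

- If $w\in\Omega_j$ with $j\ne0,l$, then $w\in N(v_j)$ and Lemma 7.1(1) gives $wh^t\in N(e_l)$.
- If $w=\lambda(n)\in\Omega_0$, put $\nu=(n-r_l)/M_l\in\frac1{M_l}\mathbb Z$. Then $\nu\ge2$ and $w=o_l+(n-r_l)v_0=o_l+\nu M_lv_0$, and Lemma 7.1(2) applies. The exception $t=-\nu$ requires $\nu\in\mathbb Z$, and then $o_l+\nu v_l\in\Omega_l$ because $M_l\nu+r_l=n\in E$.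
- If $w=o_l+\nu v_l\in\Omega_l$, then $\nu\ge2$ and Lemma 7.1(3) applies. The exceptional image is $o_l+\nu M_lv_0=\lambda(M_l\nu+r_l)\in\Omega_0$.

Let $h=g_i$.

- If $w\in\Omega_0$, or $w\in\Omega_j$ with $j\ne0,2i-1,2i$, then $w$ lies in $N(v_0)$ or $N(v_j)$, which avoids $\Pi_{2i-1}\cup\Pi_{2i}$ by Lemma 6.3(2). So $wg_i\in N(b_{2i})$ and $wg_i^{-1}\in N(b_{2i-1})$ by Lemma 7.2, and further powers of the same sign remain there by (7.1).
- If $w=o_{2i-1}+\nu v_{2i-1}\in\Omega_{2i-1}$, then $wg_i=o_{2i}+\nu v_{2i}$. This lies in $\Omega_{2i}\subset N(v_{2i})$: we have $M_{2i-1}\nu+r_{2i-1}\in E$, hence $M_{2i}\nu+r_{2i}\in E$ by Lemma 3.5. Since $v_{2i}\notin\Pi_{2i-1}$, Lemma 7.2 gives $wg_i^2\in N(b_{2i})$, and by (7.1) $wg_i^t\in N(b_{2i})$ for all $t\ge2$. Since $w\in N(v_{2i-1})$ and $v_{2i-1}\notin\Pi_{2i}$, we get $wg_i^t\in N(b_{2i-1})$ for all $t\le-1$.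
- If $w=o_{2i}+\nu v_{2i}\in\Omega_{2i}$, then $wg_i^{-1}=o_{2i-1}+\nu v_{2i-1}\in\Omega_{2i-1}\subset N(v_{2i-1})$, by Lemma 3.5 in the other direction. Since $v_{2i-1}\notin\Pi_{2i}$, $wg_i^t\in N(b_{2i-1})$ for all $t\le-2$. Since $w\in N(v_{2i})$ and $v_{2i}\notin\Pi_{2i-1}$, $wg_i^t\in N(b_{2i})$ for all $t\ge1$. $\square$

**Step 3. The orbit relation is $\approx$.**

**Proposition 8.2.** For $n,n'\in E$: $\ \lambda(n')\in\lambda(n)\Gamma\iff n\approx n'$.

*Proof.* ($\Leftarrow$) Being in one $\Gamma$-orbit is an equivalence relation and $\approx$ is generated by the pairs $(n,F(n))$. So it suffices to treat one application of a rule, $n=M_{2i-1}\nu+r_{2i-1}\in E$ and $n'=M_{2i}\nu+r_{2i}\in E$. By Lemma 8.1,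
$$\lambda(n)\xrightarrow{\ a_{2i-1}^{-\nu}\ }o_{2i-1}+\nu v_{2i-1}\xrightarrow{\ g_i\ }o_{2i}+\nu v_{2i}\xrightarrow{\ a_{2i}^{\nu}\ }\lambda(n').$$

($\Rightarrow$) Let $\lambda(n')=\lambda(n)\gamma$ with $\gamma\in\Gamma$. If $\gamma=1$, then $n=n'$. Otherwise write $\gamma=h_1^{t_1}\cdots h_c^{t_c}$ with generators $h_j\ne h_{j+1}$ and $t_j\ne0$. Put $w_0=\lambda(n)\in\Omega$ and $w_j=w_{j-1}h_j^{t_j}$.

We claim that all $w_j$ lie in $\Omega$. If not, take the first $j$ with $w_j\notin\Omega$. By Lemma 8.1, $w_j\in U(h_j)$, and by Lemma 7.3 successively $w_{j+1}\in U(h_{j+1}),\dots,w_c\in U(h_c)$. As $U(h_c)\cap\Omega=\emptyset$, this contradicts $w_c=\lambda(n')\in\Omega$. So all $w_j\in\Omega$; since $\Omega\cap U(h_j)=\emptyset$, each step is of type (a) or (b).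

Define $\theta:\Omega\to E/{\approx}$ by $\theta(\lambda(n))=[n]$ and $\theta(o_l+\nu v_l)=[M_l\nu+r_l]$. This is well defined because $\Omega_0,\dots,\Omega_{2m}$ are disjoint. Steps of type (a) preserve $\theta$ by definition. Steps of type (b) preserve it because $M_{2i-1}\nu+r_{2i-1}\approx M_{2i}\nu+r_{2i}$, the second being $F$ of the first. Hence $[n]=\theta(w_0)=\theta(w_c)=[n']$. $\square$

**Proof of Theorem 2.2.** Take $u_x=\lambda(Pp_12^{2^x})$ and $v=\lambda(Pp_0)$; the map $x\mapsto u_x$ is computable. By Proposition 8.2 and (3.1),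
$$v\in u_x\Gamma\iff Pp_12^{2^x}\approx Pp_0\iff x\in S.$$
If $S$ is not recursive, an algorithm deciding $v\in u\Gamma$, even for this one $v$, would decide $S$. So $\Gamma$ is orbit undecidable. $\blacksquare$

Hence $GL_3(\mathbb Z)$ contains finitely generated orbit undecidable subgroups. Letting a finitely generated free group act on $\mathbb Z^3$ through a homomorphism onto $\Gamma$, Lemma 2.1 gives a $\mathbb Z^3$-by-free group with unsolvable conjugacy problem.

## 9. Freeness, infinite index and Zariski density

We prove Theorem 2.3 for the group $\Gamma$ just constructed.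

**Step 1. $\Gamma$ is free on its $3m$ generators.** Let $\gamma=h_1^{t_1}\cdots h_c^{t_c}$ be a nonempty word with $h_j\ne h_{j+1}$, $t_j\ne0$. There are $3m\ge3$ generators, so choose a generator $h\ne h_1,h_c$ and a vector $w\in U(h)$ (an $e_l$ or a $b_{2i}$). By Lemma 7.3, $wh_1^{t_1}\in U(h_1)$, and inductively $w\gamma\in U(h_c)$, which is disjoint from $U(h)$. So $w\gamma\ne w$ and $\gamma\ne1$.

**Step 2. $\Gamma$ has infinite index.** $SL_3(\mathbb Z)$ contains the copy $\{I+aE_{12}+bE_{13}\}$ of $\mathbb Z^2$. A subgroup of finite index meets it in a subgroup of finite index, again isomorphic to $\mathbb Z^2$. A free group contains no $\mathbb Z^2$.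

**Step 3. The Lie algebra of the closure contains every $N_l$.** Let $\mathfrak h\subseteq\mathfrak{sl}_3(\mathbb C)$ be the Lie algebra of the Zariski closure of $\Gamma$. A polynomial vanishing on $\Gamma$ becomes, along $\exp(tN_l)$, a polynomial in $t$ that vanishes at all $t\in\mathbb Z$, since $\exp(tN_l)=a_l^t\in\Gamma$ there. So it vanishes for all $t$, the closure contains $\exp(\mathbb CN_l)$, and $N_l\in\mathfrak h$.

**Step 4. $\mathfrak h$ is semisimple.** As $N_l$ is a single nilpotent Jordan block $o_l\mapsto f_l\mapsto ke_l\mapsto0$, its invariant subspaces in $\mathbb C^3$ are $0$, $\langle e_l\rangle$, $\langle e_l,f_l\rangle=\langle v_0,v_l\rangle$ and $\mathbb C^3$. For different $l$ the lines $\langle e_l\rangle$ are different, and so are the planes, which in the chart are the vertical lines $p=10Wl$. So the only subspaces invariant under all $N_l$ are $0$ and $\mathbb C^3$, and $\mathfrak h$ acts irreducibly. A Lie algebra with a faithful irreducible finite-dimensional representation is reductive. By Schur's lemma its center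 consists of scalars, here of trace $0$, so the center is $0$ and $\mathfrak h$ is semisimple.

**Step 5. Two candidates remain.** A semisimple subalgebra of $\mathfrak{sl}_3$ has rank at most $2$ and dimension at most $8$. The nonzero semisimple types of rank at most $2$ are $A_1$, $A_1\times A_1$, $A_2$, $B_2$ (dimension $10$) and $G_2$ (dimension $14$), so $\mathfrak h$ is of type $A_1$, $A_1\times A_1$ or $A_2$. Type $A_1\times A_1$ is impossible: a faithful irreducible representation would be a tensor product of two irreducible representations of dimensions at least $2$, and $3$ is prime. Type $A_2$ has dimension $8$ and gives $\mathfrak h=\mathfrak{sl}_3$. Type $A_1$ means $\mathfrak h\cong\mathfrak{sl}_2$ acting on $\mathrm{Sym}^2$, its only irreducible representation of dimension $3$.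

**Step 6. Exclude $\mathrm{Sym}^2$.** This representation is the adjoint one, and it preserves a nondegenerate symmetric form $\beta$, the Killing form. Thus $\beta(xN_l,y)=-\beta(x,yN_l)$. If $xN_l=0$, then $\beta(x,yN_l)=0$ for all $y$, so $\operatorname{im}N_l\subseteq(\ker N_l)^\perp$. Both have dimension $2$, so they are equal:
$$e_l^\perp=\langle e_l,f_l\rangle=\langle v_0,v_l\rangle.$$
So $e_l$ is isotropic and $e_l\in v_0^\perp$, for every $l$. Totally isotropic subspaces for $\beta$ have dimension at most $1$, so $\beta$ is not zero on the plane $v_0^\perp$. A nonzero quadratic form on a plane has at most two isotropic lines. But there are $2m\ge4$ distinct lines $\langle e_l\rangle$ in $v_0^\perp$, a contradiction.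

So $\mathfrak h=\mathfrak{sl}_3$. The Zariski closure of $\Gamma$ has dimension $8$, and as $SL_3$ is connected, it is all of $SL_3$. This proves Theorem 2.3. $\blacksquare$

## 10. Conjugacy, all dimensions, and a double-coset membership problem

We prove Corollary 2.4. Let $S$ be r.e. and not recursive, and $\Gamma$ the group constructed above for it.

**Part 1.** $\Gamma$ is free of rank $d=3m$. Take $F_d=\Gamma$ acting on $\mathbb Z^3$ by its inclusion in $SL_3(\mathbb Z)$, which is faithful. By Lemma 2.1, $u_x$ and $v$ are conjugate in $\mathbb Z^3\rtimes F_d$ iff $v\in u_x\Gamma$, that is, iff $x\in S$.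

**Part 2.** For $n\ge3$ embed $\Gamma$ in $GL_n(\mathbb Z)$ as $\mathrm{diag}(\Gamma,I_{n-3})$. For $u,v\in\mathbb Z^3$,
$$(v,0)\in(u,0)\,\mathrm{diag}(\Gamma,I_{n-3})\iff v\in u\Gamma,$$
so this subgroup is orbit undecidable. For $n=2$ all finitely generated subgroups are orbit decidable by the theorem of Bogopolski, Martino and Ventura quoted in Section 2, and $GL_1(\mathbb Z)$ is finite.

**Part 3.** Since $T=I+E_{12}$, we have $\lambda(n)=(1,n,0)=(1,0,0)T^n$. Let $h=Pp_0$ and $\Gamma'=T^h\Gamma T^{-h}$, which is finitely generated and free. Recall that $Q$ is the stabilizer of $(1,0,0)$. Then $\lambda(h)\in\lambda(n)\Gamma$ says $(1,0,0)T^n\gamma=(1,0,0)T^h$ for some $\gamma\in\Gamma$, that is, $T^n\gamma T^{-h}\in Q$. Now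
$$T^n\gamma T^{-h}=T^{n-h}\gamma'\qquad\text{with }\gamma'=T^h\gamma T^{-h}\in\Gamma',$$
and $\gamma'$ runs through $\Gamma'$ as $\gamma$ runs through $\Gamma$. Moreover $T^{n-h}\gamma'\in Q$ iff $T^{n-h}\in Q\gamma'^{-1}$. Hence
$$\lambda(h)\in\lambda(n)\Gamma\iff T^{n-h}\in Q\Gamma'.$$
For $n=Pp_12^{2^x}\in E$, Proposition 8.2 and (3.1) turn the left-hand side into $x\in S$. Since $x\mapsto Pp_12^{2^x}-Pp_0$ is computable, an algorithm for $\{n\in\mathbb Z:T^n\in Q\Gamma'\}$ would decide $S$. So this set is not recursive. $\blacksquare$
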